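# Dimension subgroups of large index over a fixed abelianization

## No bound on the index over $\mathbb Z^5$

**Theorem A.** For every $j\ge 10$ (and for $j=7,8$) there is a $5$-generator group $G$ with $G/G'\cong\mathbb Z^5$ and $\delta_j(G)\neq\gamma_j(G)$. Hence there is no integer $n_0(\mathbb Z^5)$ such that every finitely generated $G$ with $G/G'\cong\mathbb Z^5$ satisfies $\delta_n(G)=\gamma_n(G)$ for all $n\ge n_0(\mathbb Z^5)$, and Problem 2.86 below has a negative answer.

Here is what the symbols mean. We write $[g,h]=g^{-1}h^{-1}gh$, and longer commutators are left-normed: $[g_1,g_2,g_3]=[[g_1,g_2],g_3]$, and so on. The lower central series of $G$ is $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$, and $G'=\gamma_2(G)$. The augmentation ideal $\mathfrak g$ is the kernel of the ring map $\mathbb ZG\to\mathbb Z$ that sends every group element to $1$; additively it is spanned by the elements $g-1$. The $n$-th (integral) dimension subgroup is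
$$\delta_n(G)=G\cap(1+\mathfrak g^n)=\{g\in G: g-1\in\mathfrak g^n\}.$$
Always $\gamma_n(G)\subseteq\delta_n(G)$ (we recall why in the next section), so there are two filtrations of $G$, one defined by commutators and one by the group ring, and we ask when they agree.

The text "Lie Algebras and the Dimension Problem" contains the following two items. Its Theorem 2.83 says: if $G$ is a finitely generated *metabelian* group, there is $n_0(G/G')\ge1$, depending only on the abelianization $G/G'$, such that $\delta_n(G)=\gamma_n(G)$ for all $n\ge n_0(G/G')$. Its **Problem 2.86** asks whether this holds for general finitely generated groups. That is: is there, for every finitely generated abelian group $A$, an integer $n_0(A)\ge 1$ such that every finitely generated $G$ with $G/G'\cong A$ satisfies $\delta_n(G)=\gamma_n(G)$ for all $n\ge n_0(A)$?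

Mind the quantifiers. The abelianization $A$ is fixed first, then $n_0$ is chosen, and only then does $G$ vary. To refute the statement it is not enough to have groups with $\delta_n\ne\gamma_n$ for arbitrarily large $n$. The abelianization must stay the same while $n$ grows, and Theorem A provides this with $A=\mathbb Z^5$.

Theorem A comes out of a general construction that turns one inequality $\delta_n(H)\neq\gamma_n(H)$ into many.

**Theorem B.** Let $H$ be an $r$-generator group, $n\ge2$, $N\ge2$. There is an $(r+1)$-generator group $G$ with $G/G'\cong\mathbb Z^{r+1}$ such that $\delta_n(H)/\gamma_n(H)$ embeds in $\delta_j(G)/\gamma_j(G)$ for every $j$ with $(n-1)N<j\le nN$.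

In Theorem B the group $G$ depends on $N$. One can do all $N$ at once.

**Theorem C.** Let $H$ be generated by $h_1,\dots,h_r$, and let $n\ge3$.

* (a) There is one $(r+2)$-generator group $\mathcal G$ with $\mathcal G/\mathcal G'\cong\mathbb Z^{r+2}$ such that $\delta_n(H)/\gamma_n(H)$ embeds in $\delta_j(\mathcal G)/\gamma_j(\mathcal G)$ for all $j>(n-1)^2$.
* (b) If moreover $h_i^q=1$ for all $i$, there is one $(r+3)$-generator group $\mathcal G$ with $\mathcal G/\mathcal G'\cong(\mathbb Z/q)^{r+3}$ and the same property.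

**Corollary D.**

1. There is a $6$-generator group with abelianization $\mathbb Z^6$, and there is a $7$-generator group with finite abelianization $(\mathbb Z/2^{14})^7$, each satisfying $\delta_j\ne\gamma_j$ for all $j\ge10$.
2. The statement in Problem 2.86 fails for every finitely generated abelian $A$ having $\mathbb Z^5$ or $(\mathbb Z/2^{14})^7$ as a direct factor. It holds, with $n_0=1$, for cyclic $A$.
3. (Using Gupta's theorem.) There is one finitely generated group with $\delta_j\ne\gamma_j$ for all $j\ge4$. The range $j\ge4$ is optimal, since $\delta_j=\gamma_j$ for $j\le3$ in every group.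

To start the construction we need one group $H$ with $\delta_n(H)\ne\gamma_n(H)$. Rips (1972) gave the first example, of class $\le 3$ with $\delta_4\neq1$. We shall construct a $4$-generator one with full proof, so that Theorem A depends on nothing beyond textbook facts, of which the deepest is a theorem of Magnus.

## Powers of the augmentation ideal, and cyclic abelianization

Three identities in $\mathbb ZG$ do most of the work:
$$gh-1=(g-1)+(h-1)+(g-1)(h-1),\tag{1}$$
$$[g,h]-1=g^{-1}h^{-1}\big((g-1)(h-1)-(h-1)(g-1)\big),\tag{2}$$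
$$g^c-1=\sum_{s\ge1}\binom cs(g-1)^s\qquad(c>0).\tag{3}$$
For (2), note that $[g,h]-1=g^{-1}h^{-1}(gh-hg)$ and that $gh-hg=(g-1)(h-1)-(h-1)(g-1)$.

**Fact 1.** *If $g\in\gamma_a(G)$ then $g-1\in\mathfrak g^a$.* The set $\delta_a(G)$ is a subgroup, by (1) and $g^{-1}-1=-g^{-1}(g-1)$. The case $a=1$ is trivial. If the claim holds for $a$, then by (2) each $[g,h]$ with $g\in\gamma_a(G)$, $h\in G$ lies in the subgroup $\delta_{a+1}(G)$, and these commutators generate $\gamma_{a+1}(G)$.

**Fact 2.** *If $H=\langle h_1,\dots,h_r\rangle$, then $\mathfrak h=\sum_i\mathbb ZH(h_i-1)$.* Indeed $gh-1=g(h-1)+(g-1)$ and $h^{-1}-1=-h^{-1}(h-1)$, so $u-1$ lies in the right-hand side for every word $u$ in the generators.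

**Fact 3.** *$\delta_2(G)=\gamma_2(G)$.* Define an additive map $\mathfrak g\to G/G'$ by $g-1\mapsto gG'$ (the $g-1$ with $g\ne1$ are a $\mathbb Z$-basis of $\mathfrak g$). By (1) it kills $(g-1)(h-1)$, and such products span $\mathfrak g^2$. So $g-1\in\mathfrak g^2$ forces $g\in G'$.

**Fact 4.** *$\delta_n(H/\gamma_n(H))=\delta_n(H)/\gamma_n(H)$.* The kernel of $\mathbb ZH\to\mathbb Z[H/\gamma_n(H)]$ is the ideal generated by the elements $g-1$, $g\in\gamma_n(H)$, and it lies in $\mathfrak h^n$ by Fact 1. So $u-1$ maps into the $n$-th power of the augmentation ideal of the quotient if and only if $u-1\in\mathfrak h^n$.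

Two small computations show what is going on. If $G=\langle t\rangle$ is infinite cyclic, then $t^k-1\equiv k(t-1)$ modulo $\mathfrak g^2$ by (3), and $\mathfrak g/\mathfrak g^2\cong\mathbb Z$ is generated by $t-1$, so $\delta_2(G)=1$. If $G=\langle x\rangle$ has order $q$, then (3) with $c=q$ reads $0=q(x-1)+\sum_{s\ge2}\binom qs(x-1)^s$, so $q(x-1)\in\mathfrak g^2$. Power relations move integer multiples of $x-1$ deeper into the filtration. This second effect is what produces elements of $\delta_4$ outside $\gamma_4$ later.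

**The simplest abelianizations.** Suppose $G/G'$ is cyclic. Then $G/\gamma_3(G)$ is an extension of the cyclic group $G/G'$ by the central subgroup $G'/\gamma_3(G)$, and a group that is cyclic modulo a central subgroup is abelian. So $\gamma_2(G)=\gamma_3(G)$, hence $\gamma_n(G)=\gamma_2(G)$ for all $n\ge2$. By Fact 3, $\delta_n(G)\subseteq\delta_2(G)=\gamma_2(G)=\gamma_n(G)$ for $n\ge2$, while $\delta_1(G)=G=\gamma_1(G)$. So for cyclic $A$ the statement of Problem 2.86 is true with $n_0(A)=1$, which is the second half of Corollary D(2).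

## Placing a counterexample deep inside a larger group

Let $H=\langle h_1,\dots,h_r\rangle$ with $\gamma_n(H)=1$ and $1\ne w\in\delta_n(H)$. Suppose we have a homomorphism $\theta:H\to G$ with all $\theta(h_i)\in\gamma_N(G)$. By Facts 1 and 2, $\theta(\mathfrak h)\subset\mathfrak g^N$. Taking $n$-th powers,
$$\theta(\mathfrak h^n)\subset\mathfrak g^{nN},\qquad\text{so}\qquad\theta(\delta_n(H))\subset\delta_{nN}(G).\tag{4}$$
So the membership in a deep dimension subgroup comes for free. There is also an obvious $G$ with small abelianization: let $F$ be free on $a_1,\dots,a_r,t$, put $y_i=[a_i,t,\dots,t]\in\gamma_N(F)$ with $N-1$ letters $t$, and impose on $y_1,\dots,y_r$ exactly the relations that hold between $h_1,\dots,h_r$. If $N\ge2$, all these relators lie in $F'$, so $G/G'\cong\mathbb Z^{r+1}$ whatever $N$ is.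

The difficulty is the other half: we must show that $\theta(w)\notin\gamma_j(G)$ for some $j\le nN$. At this point we do not even know that $\theta$ is injective. We need a *detector*, that is, a homomorphism from $G$ to a group that we can compute in.

**First detector: spikes.** A natural choice is functions $\mathbb Z\to H$, with $t$ acting by translation: $g^t(q)=g(q+1)$, so that $[g,t](q)=g(q)^{-1}g(q+1)$. Send $a_i$ to the function with value $h_i$ at $q=0$ and $1$ elsewhere. For $N=2$, $y_i=[a_i,t]$ becomes the function with value $h_i$ at $q=-1$, value $h_i^{-1}$ at $q=0$ and $1$ elsewhere. For this to define a map on $G$, every relation of $H$ must hold at every point $q$. At $q=0$ it would have to hold for the tuple $(h_1^{-1},\dots,h_r^{-1})$, and this fails in general. For the integral Heisenberg group generated by $h_1,h_2$ and $h_3=[h_1,h_2]$ we have $[h_1^{-1},h_2^{-1}]=[h_1,h_2]=h_3\ne h_3^{-1}$. So the relation $h_3=[h_1,h_2]$ is violated, and the map does not factor through $G$.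

**Integrating instead.** The relations certainly hold if each $y_i$ becomes the *constant* function $h_i$. So we want a function for $a_i$ whose $(N-1)$-st difference is the constant $h_i$. It exists: take $a_i\mapsto\big(q\mapsto h_i^{\binom q{N-1}}\big)$. Since $\binom{q+1}m-\binom qm=\binom q{m-1}$, each commutator with $t$ lowers $m$ by one, and after $N-1$ steps the exponent is $\binom q0=1$.

**Counting degrees.** How soon does the lower central series of the group generated by these functions and $t$ die out? Imagine a commutator of weight $j$ in which $c$ of the entries are $a$'s. Think of it as a $c$-fold commutator of the $h$'s with exponent a polynomial in $q$ of degree $d$. For $a_i$ itself, $(c,j,d)=(1,1,N-1)$, so $d=cN-j$. A commutator with $t$ lowers $d$ by $1$ and raises $j$ by $1$. A commutator with another $a$ raises $c$ by $1$, $d$ by $N-1$ and $j$ by $1$. Both moves preserve $d=cN-j$. As $c\le n-1$ in $H$, nothing should survive when $j>(n-1)N$. But the constant function $w$ is not $1$. So $\theta(w)\notin\gamma_j(G)$ for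 $j>(n-1)N$, whereas (4) puts $\theta(w)$ in $\delta_j(G)$ for $j\le nN$. The window $(n-1)N<j\le nN$ has length $N$.

As it stands this is not a proof, and the weak point is precise: if $h$ has order $m$, then the exponents $f$ and $f+mg$ give the same function $h^f$ for any integer-valued $g$, so the degree of an exponent is not well defined in $H$. We only need an upper bound for $\gamma_j$, so we may pass to a larger group that maps onto ours. We replace $H$ by a free nilpotent group inside an algebra over $\mathbb Q$, where degrees make sense. This is carried out in the next two sections, for several letters instead of the one letter $t$, because Theorem C will need them.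

## Magnus coefficients and polynomial functions on a free group

Let $\Phi$ be the free group on a finite set $S$, and let $\mathbb Z\langle\langle X_s\rangle\rangle$ be the ring of power series in noncommuting variables $X_s$, $s\in S$. The Magnus map $M:\Phi\to\mathbb Z\langle\langle X_s\rangle\rangle^\times$ is the homomorphism with $s\mapsto1+X_s$. By a *word* $W=s_1\cdots s_m$ we mean a positive word in the letters $S$; its length is $|W|=m$.

**Definition.** For a word $W=s_1\cdots s_m$ and $p\in\Phi$, $\mu_W(p)\in\mathbb Z$ is the coefficient of $X_{s_1}\cdots X_{s_m}$ in $M(p)$. In particular $\mu_\emptyset=1$.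

For $S=\{t\}$ we have $M(t^q)=(1+X_t)^q$, so $\mu_{t^m}(t^q)=\binom qm$ for all $q\in\mathbb Z$, where $\binom qm$ is the binomial polynomial. For $S=\{s,t\}$, $\mu_{st}(st)=1$ and $\mu_{st}(ts)=0$.

Comparing coefficients in $M(sp)=(1+X_s)M(p)$ gives the difference rule that replaces Pascal's:
$$\mu_W(sp)-\mu_W(p)=\begin{cases}\mu_{W'}(p)&\text{if }W=sW',\\0&\text{if }W\text{ does not begin with }s.\end{cases}\tag{5}$$

**Definition.** Let $\Delta$ be the augmentation ideal of $\mathbb Q\Phi$, with $\Delta^0=\mathbb Q\Phi$. For $d\ge0$, $\mathcal D_d$ is the space of functions $\varphi:\Phi\to\mathbb Q$ whose linear extension to $\mathbb Q\Phi$ vanishes on $\Delta^{d+1}$. For $d<0$ put $\mathcal D_d=0$.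

For $\Phi=\langle t\rangle$, $\varphi\in\mathcal D_d$ means that $\varphi$ vanishes on every $t^q(t-1)^{d+1}$, that is, the $(d+1)$-st difference of $q\mapsto\varphi(t^q)$ is zero. So $\mathcal D_d$ consists of the polynomials in $q$ of degree $\le d$. In general we call elements of $\mathcal D_d$ functions of degree $\le d$. We need four properties.

**(i)** *$\mathcal D_d\subset\mathcal D_{d+1}$, and $\mathcal D_d$ is invariant under the translations $\varphi\mapsto\varphi(p\,\cdot)$, $p\in\Phi$.* The first is clear; the second holds because $p\Delta^{d+1}=\Delta^{d+1}$.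

**(ii)** *$\mathcal D_d\mathcal D_e\subset\mathcal D_{d+e}$.* We may assume $d,e\ge0$. The linear extension of the pointwise product $\varphi\psi$ is the composite of the ring map $\mathbb Q\Phi\to\mathbb Q\Phi\otimes\mathbb Q\Phi$, $p\mapsto p\otimes p$, with $\varphi\otimes\psi$. This ring map sends $p-1$ to $(p-1)\otimes1+1\otimes(p-1)+(p-1)\otimes(p-1)$. Since $\Delta^{d+e+1}$ is spanned by products of $d+e+1$ elements $p-1$, its image lies in $\sum_{i+j=d+e+1}\Delta^i\otimes\Delta^j$. In each summand $i\ge d+1$ or $j\ge e+1$, so $\varphi\otimes\psi$ vanishes there.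

**(iii)** *If $p\in\gamma_l(\Phi)$ and $\varphi\in\mathcal D_d$, then $\varphi(p\,\cdot)-\varphi\in\mathcal D_{d-l}$.* We may assume $d\ge0$. By Fact 1 (over $\mathbb Q$), $p-1\in\Delta^l$. The value of $\varphi(p\,\cdot)-\varphi$ on $u\in\mathbb Q\Phi$ is $\varphi((p-1)u)$. For $u\in\Delta^{\max(0,d-l+1)}$ we have $(p-1)u\in\Delta^{d+1}$, so the value is $0$. If $d-l\ge0$, this is the claim. If $d-l<0$, it says that the function is identically zero.

**(iv)** *$\mu_W\in\mathcal D_{|W|}$, and $\binom{\mu_W}c\in\mathcal D_{c|W|}$.* The Magnus map extends to a ring homomorphism on $\mathbb Q\Phi$ that maps $\Delta$ to series without constant term, hence $\Delta^{d+1}$ to series all of whose terms have degree $\ge d+1$. With $d=|W|$ the coefficient of a monomial of degree $|W|$ vanishes. Since $\binom{\mu_W}c$ is a rational polynomial of degree $c$ in $\mu_W$, the second claim follows from (i) and (ii).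

## The lower central series in $H^\Phi\rtimes\Phi$

Fix $H=\langle h_1,\dots,h_r\rangle$ with $\gamma_n(H)=1$, where $n\ge2$. Let $F$ be the free group on $S\sqcup\{a_1,\dots,a_r\}$. For a word $V=s_1\cdots s_m$ in the letters $S$ put
$$y_i(V)=[a_i,s_1,\dots,s_m]\in\gamma_{m+1}(F).$$
Let $H^\Phi$ be the group of all functions $\Phi\to H$. In $H^\Phi\rtimes\Phi$ the action is $p^{-1}gp=g^p$ with $g^p(q)=g(pq)$. This is a right action, as $(g^p)^{p'}(q)=g(pp'q)$, and $[g,p]=g^{-1}g^p$, that is,
$$[g,p](q)=g(q)^{-1}g(pq).$$
For a word $W$ with $|W|=N-1$ define the homomorphism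
$$\pi_W:F\to H^\Phi\rtimes\Phi,\qquad s\mapsto s\ (s\in S),\qquad a_i\mapsto h_i^{\mu_W},$$
where $h_i^{\mu_W}$ is the function $q\mapsto h_i^{\mu_W(q)}$.

**Proposition 1.**

* (a) $\pi_W(y_i(V))=h_i^{\mu_{W'}}$ if $W=VW'$, and $\pi_W(y_i(V))=1$ if $V$ is not a prefix of $W$. In particular $\pi_W(y_i(W))$ is the constant function $h_i$.
* (b) $\gamma_j(\pi_W(F))\subset\Phi$ for all $j>(n-1)N$.

*Proof of (a).* By (5), $[h_i^{\mu_U},s](q)=h_i^{\mu_U(sq)-\mu_U(q)}$ equals $h_i^{\mu_{U'}(q)}$ if $U=sU'$, and equals $1$ otherwise, including the case $U=\emptyset$. Apply this for the letters of $V$ one after the other. As long as they agree with those of $W$, they are stripped off. At the first disagreement, or when $W$ is exhausted before $V$, we get $1$, and all further commutators are $1$. For $V=W$ the exponent is $\mu_\emptyset=1$. $\square$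

For example, if $W=st$ then $a_i\mapsto h_i^{\mu_{st}}$, $[a_i,s]\mapsto h_i^{\mu_t}$, $[a_i,s,t]\mapsto h_i$, while $[a_i,t]\mapsto1$.

*Proof of (b).*

**Step 1: replace $H$ by a group with rational coordinates.** The purpose is to give degrees a meaning. Let $\mathcal A=\bigoplus_{c=0}^{n-1}\mathcal A_c$ be the free associative $\mathbb Q$-algebra on $Z_1,\dots,Z_r$ modulo all terms of degree $\ge n$, with $\mathcal A_c$ its part of degree $c$. Let $\tilde H\subset\mathcal A^\times$ be the subgroup generated by the $1+Z_i$. Magnus's theorem (Magnus–Karrass–Solitar, *Combinatorial Group Theory*, §5.7) says that $\tilde H$ is the free group on the $1+Z_i$ modulo its $n$-th lower central term. Since $\gamma_n(H)=1$, there is a surjection $\lambda:\tilde H\to H$ with $1+Z_i\mapsto h_i$. Let $\tilde E\subset\tilde H^\Phi\rtimes\Phi$ be generated by $\Phi$ and the functions $\tilde\alpha_i=(1+Z_i)^{\mu_W}$. Applying $\lambda$ pointwise commutes with translations, sends $\tilde\alpha_i$ to $h_i^{\mu_W}$ and is the identity on $\Phi$. So it maps $\tilde E$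 onto $\pi_W(F)$, hence $\gamma_j(\tilde E)$ onto $\gamma_j(\pi_W(F))$. Therefore it suffices to prove $\gamma_j(\tilde E)\subset\Phi$ for $j>(n-1)N$.

**Step 2: turn the count $d=cN-j$ into a filtration.** For $j\ge1$ let $\mathcal P_j$ be the set of functions $f=\sum_{c=1}^{n-1}f_c:\Phi\to\mathcal A$ such that $f_c$ takes values in $\mathcal A_c$ and has all its coordinates (with respect to the basis of monomials) in $\mathcal D_{cN-j}$. Then:

* $\mathcal P_{j+1}\subset\mathcal P_j$, by (i);
* $\mathcal P_i\mathcal P_j\subset\mathcal P_{i+j}$, because by (ii) the product of a degree-$c$ part and a degree-$c'$ part has coordinates in $\mathcal D_{cN-i}\mathcal D_{c'N-j}\subset\mathcal D_{(c+c')N-(i+j)}$;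
* each $\mathcal P_j$ is translation invariant, by (i);
* if $f\in\mathcal P_j$ and $p\in\gamma_l(\Phi)$, then $f^p-f\in\mathcal P_{j+l}$, by (iii);
* $\mathcal P_j=0$ for $j>(n-1)N$, because then $cN-j<0$ for all $c\le n-1$.

**Step 3: pass to groups and estimate commutators.** Put $U_j=1+\mathcal P_j$. It is closed under products because $\mathcal P_j\mathcal P_j\subset\mathcal P_{2j}\subset\mathcal P_j$. It is closed under inverses because $(1+f)^{-1}=1-f+f^2-\cdots$ is a finite sum, as $f^n=0$. So $U_j$ is a group. As in (2), and from $[1+f,p]=(1+f)^{-1}(1+f^p)$,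
$$[1+f,1+g]-1=(1+f)^{-1}(1+g)^{-1}(fg-gf),\qquad[1+f,p]-1=(1+f)^{-1}(f^p-f).\tag{6}$$
Since elements of $U_1$ multiply each $\mathcal P_k$ into itself, (6) and Step 2 give
$$[U_i,U_j]\subset U_{i+j},\qquad[U_i,\gamma_l(\Phi)]\subset U_{i+l}.$$

**Step 4: bound the lower central series of $\Gamma=U_1\rtimes\Phi$.** Put $\Gamma_j=U_j\gamma_j(\Phi)$; the aim is $\gamma_j(\Gamma)\subset\Gamma_j$. Each $U_j$ is normal in $\Gamma$: it is normalized by $U_1$ since $[U_j,U_1]\subset U_{j+1}\subset U_j$, and by $\Phi$ by translation invariance. So $\Gamma_j$ is a subgroup. It is normal: $\Phi$ normalizes both factors, and for $p\in\gamma_j(\Phi)$, $u\in U_1$ we have $u^{-1}pu=p[p,u]$ with $[p,u]=[u,p]^{-1}\in U_{j+1}\subset U_j$. Now $[U_j,U_1]$, $[U_j,\Phi]$ and $[\gamma_j(\Phi),U_1]$ lie in $U_{j+1}$, and $[\gamma_j(\Phi),\Phi]=\gamma_{j+1}(\Phi)$. All four lie in the normal subgroup $\Gamma_{j+1}$. So in $\Gamma/\Gamma_{j+1}$ the images of $U_j$ and $\gamma_j(\Phi)$ commute with those of $U_1$ and $\Phi$; that is, $[\Gamma_j,\Gamma]\subset\Gamma_{j+1}$.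 Since $\Gamma_1=\Gamma$, induction gives $\gamma_j(\Gamma)\subset\Gamma_j$ for all $j$.

**Step 5: check that $\tilde E$ lies in $\Gamma$.** We have $\tilde\alpha_i-1=\sum_{c=1}^{n-1}\binom{\mu_W}cZ_i^c$. By (iv) and $|W|=N-1$, $\binom{\mu_W}c\in\mathcal D_{c(N-1)}$, and $c(N-1)=cN-c\le cN-1$ since $c\ge1$. So $\tilde\alpha_i\in U_1$ and $\tilde E\subset\Gamma$. For $j>(n-1)N$ we have $U_j=1$, and $\gamma_j(\tilde E)\subset U_j\gamma_j(\Phi)=\gamma_j(\Phi)\subset\Phi$. $\square$

To see that the bound is sensible, take $H=\mathbb Z$, $n=2$, $S=\{t\}$, $W=t^{N-1}$. Then $\pi_W(F)$ is generated by $t$ and the function $\binom q{N-1}$. Commutators with $t$ are differences, and the constant $1=[a,t,\dots,t]$ lies in $\gamma_N$, while $\gamma_j=1$ for $j>N=(n-1)N$.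

The next lemma joins (4) to Proposition 1. We state the detector abstractly, because Theorem C(b) needs a variant of $\pi_W$.

**Lemma 2.** Let $R$ be the set of all words $\rho(z_1,\dots,z_r)$ (in the free group on $z_1,\dots,z_r$) with $\rho(h_1,\dots,h_r)=1$. Let $|W|=N-1$ and let $G$ be a quotient of $F$ in which $\rho(y_1(W),\dots,y_r(W))=1$ for all $\rho\in R$. Let $\theta:H\to G$ be the homomorphism $h_i\mapsto y_i(W)$. Then $\theta(\delta_n(H))\subset\delta_{nN}(G)$. Suppose moreover that there is a homomorphism $\pi:G\to B\rtimes Q$ to a semidirect product such that $\pi\theta$ is injective with image in $B$, and $\gamma_j(\pi(G))\subset Q$ for all $j>(n-1)N$. Then $\theta$ induces an embedding of $\delta_n(H)$ in $\delta_j(G)/\gamma_j(G)$ for $(n-1)N<j\le nN$. The additional hypothesis holds if $\pi_W$ factors through $G$.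

*Proof.* The map $\theta$ is well defined since $R$ contains all relations between the $h_i$. As $y_i(W)\in\gamma_N(F)$, we have $\theta(h_i)\in\gamma_N(G)$, and (4) gives the first claim. For $j\le nN$ it follows that $\theta(\delta_n(H))\subset\delta_j(G)$. Let $w\in\delta_n(H)$ with $\theta(w)\in\gamma_j(G)$, $j>(n-1)N$. Then $\pi(\theta(w))\in\gamma_j(\pi(G))\cap B\subset Q\cap B=1$, and $w=1$ by injectivity. Finally, if $\pi_W$ factors as $F\to G\xrightarrow{\pi}H^\Phi\rtimes\Phi$, then by Proposition 1(a) $\pi\theta$ sends $h_i$ to the constant function $h_i$. So it sends each $u\in H$ to the constant function $u$, which is injective with image in $B=H^\Phi$. With $Q=\Phi$, Proposition 1(b) is the remaining condition. $\square$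

## One letter: proof of Theorem B

**Step 1: reduce to $\gamma_n(H)=1$.** The group $H/\gamma_n(H)$ is generated by $r$ elements and $\delta_n(H/\gamma_n(H))=\delta_n(H)/\gamma_n(H)$ by Fact 4. So we may replace $H$ by $H/\gamma_n(H)$, and must embed $\delta_n(H)$.

**Step 2: define $G$ and compute $G/G'$.** Take $S=\{t\}$, so $\Phi\cong\mathbb Z$, take $W=t^{N-1}$, and let
$$G=F/\langle\langle\rho(y_1(W),\dots,y_r(W)):\rho\in R\rangle\rangle .$$
Since $N\ge2$, all $y_i(W)$ lie in $\gamma_N(F)\subset F'$. So do the relators, and $G/G'\cong F/F'\cong\mathbb Z^{r+1}$.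

**Step 3: supply the detector.** By Proposition 1(a), $\pi_W$ sends $\rho(y_1(W),\dots,y_r(W))$ to the constant function with value $\rho(h_1,\dots,h_r)=1$. So $\pi_W$ factors through $G$, and Lemma 2 gives the embedding of $\delta_n(H)$ in $\delta_j(G)/\gamma_j(G)$ for $(n-1)N<j\le nN$. $\square$

For $n=4$ the windows are $(3N,4N]$: $7,8$ for $N=2$; then $10,11,12$ for $N=3$; $13,\dots,16$ for $N=4$; and so on. What remains for Theorem A is a $4$-generator group with $\gamma_4=1\ne\delta_4$.

## A four-generator group with $\gamma_4(H)=1\neq\delta_4(H)$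

The group will have generators $X_1,X_2,X_3,x$. We want power relations of the kind $X_i^{d_i}\in\gamma_2$ and $B_i^{d_i}\in\gamma_3$ for certain commutators $B_i$ of $X_i$ with $x$, so that multiples of $X_i-1$ and $B_i-1$ move deeper, as for the cyclic group of order $q$ above. The product of powers of the $[X_i,X_j]$ that we obtain must be nontrivial. We build a Heisenberg-type group in which the last point can be read off.

**The form and the lattice.** Let $(d_1,d_2,d_3)=(8,32,128)$ and let $\beta$ be the antisymmetric $3\times3$ matrix with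
$$\beta_{12}=2,\qquad\beta_{13}=4,\qquad\beta_{23}=8 .$$
Put $c_{ij}=d_id_j/(2\beta_{ij})$ for $i\ne j$. This is antisymmetric, with $c_{12}=64$, $c_{13}=128$, $c_{23}=256$. Let $V=\mathbb Z^6$ with basis $a_i,b_i$ ($i=1,2,3$; these $a_i$ have nothing to do with generators of $F$), and let $\omega:V\times V\to\mathbb Q$ be the alternating form with
$$\omega(a_i,a_j)=-\frac{\beta_{ij}}{d_id_j},\qquad\omega(b_i,a_j)=-\omega(a_j,b_i)=\frac{\delta_{ij}}{d_i},\qquad\omega(b_i,b_j)=0,$$
where $\delta_{ij}$ is the Kronecker symbol. Let $\xi\in\mathrm{Aut}(V)$ be $\xi a_i=a_i+b_i$, $\xi b_i=b_i$. It preserves $\omega$, since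
$$\omega(\xi a_i,\xi a_j)=\omega(a_i,a_j)-\frac{\delta_{ij}}{d_i}+\frac{\delta_{ij}}{d_i},\qquad\omega(\xi b_i,\xi a_j)=\omega(b_i,a_j)+\omega(b_i,b_j)=\omega(b_i,a_j),$$
and $\omega(\xi b_i,\xi b_j)=0$.

Let $L\subset V$ be spanned by
$$\rho_i=d_ia_i+\sum_l\beta_{il}b_l,\qquad\tau_i=d_ib_i .$$
Since $\xi\rho_i=\rho_i+\tau_i$ and $\xi\tau_i=\tau_i$, $\xi L=L$. The values of $\omega$ on $L$ are
$$\omega(\rho_i,a_j)=-\tfrac{\beta_{ij}}{d_j}+\tfrac{\beta_{ij}}{d_j}=0,\quad\omega(\rho_i,b_j)=-\delta_{ij},\quad\omega(\tau_i,a_j)=\delta_{ij},\quad\omega(\tau_i,b_j)=0,\tag{7}$$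
and therefore
$$\omega(\rho_i,\rho_j)=-\beta_{ji}=\beta_{ij},\qquad\omega(\rho_i,\tau_j)=-d_j\delta_{ij},\qquad\omega(\tau_i,\tau_j)=0 .$$
All $\beta_{ij}$ and $d_j$ are even. So $\omega(L,V)\subset\mathbb Z$ and $\frac12\omega(L,L)\subset\mathbb Z$.

**The group.** Let $\tilde M=V\times\mathbb Q$ with product
$$(v,z)(v',z')=\big(v+v',\,z+z'+\tfrac12\omega(v,v')\big).$$
This is a group in which $[(v,z),(v',z')]=(0,\omega(v,v'))$, because the two orders of multiplication differ by $\omega(v,v')$ in the central coordinate. Let $K=L\times\mathbb Z$. It is a subgroup since $\frac12\omega(L,L)\subset\mathbb Z$. It is normal since its commutators with $\tilde M$ lie in $0\times\omega(V,L)\subset0\times\mathbb Z$. It is invariant under the automorphism $(v,z)\mapsto(\xi v,z)$. Let $M=\tilde M/K$, form $M\rtimes\langle x\rangle$ with $x$ of infinite order and $xmx^{-1}=\xi(m)$, and put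
$$H=\langle X_1,X_2,X_3,x\rangle,\qquad X_i=(a_i,0)K .$$
We write elements of $M$ by representatives in $\tilde M$. Note that $K\cap(0\times\mathbb Q)=0\times\mathbb Z$, so $(0,z)=1$ in $M$ if and only if $z\in\mathbb Z$.

**Step 1: $\gamma_4(H)=1$.** The elements $(v,z)$ with $v\in\langle b_1,b_2,b_3\rangle$ form, modulo $K$, a normal subgroup of $M\rtimes\langle x\rangle$: it contains all commutators of $M$ and is invariant under $\xi$. The quotient by it is abelian, because $\xi a_i-a_i=b_i$. So $H'$ lies in this subgroup. Its elements commute with $x$, because $\xi b_i=b_i$, and their commutators with elements of $M$ have the form $(0,z)$. Since $[g,mx^k]=[g,x^k]\,x^{-k}[g,m]x^k$, it follows that $\gamma_3(H)\subset\{(0,z)\}$. Elements $(0,z)$ are central in $M$ and fixed by $x$, so $\gamma_4(H)=1$.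

**Step 2: the power relations.** We make explicit which powers of generators fall into $\gamma_2(H)$ and $\gamma_3(H)$. Put
$$B_i=X_i^{-1}\,xX_ix^{-1}=(-a_i,0)(a_i+b_i,0)=\big(b_i,-\tfrac12\omega(a_i,b_i)\big)=\big(b_i,\tfrac1{2d_i}\big)\in\gamma_2(H).$$
The $B_i$ commute with each other. As $[B_i,X_i]=(0,\omega(b_i,a_i))=(0,1/d_i)\in\gamma_3(H)$ and $d_3=128$,
$$(0,z)\in\gamma_3(H)\qquad\text{for all }z\in\tfrac1{128}\mathbb Z.\tag{8}$$
Next, $X_i^{d_i}=(d_ia_i,0)$ and $\prod_jB_j^{\beta_{ij}}=\big(\sum_j\beta_{ij}b_j,\frac12\sum_j\beta_{ij}/d_j\big)$. In their product the extra term is $\frac12\omega(d_ia_i,\sum_j\beta_{ij}b_j)=-\frac12\beta_{ii}=0$. So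
$$X_i^{d_i}\prod_jB_j^{\beta_{ij}}=\Big(\rho_i,\tfrac12\sum_j\tfrac{\beta_{ij}}{d_j}\Big)=\Big(0,\tfrac12\sum_j\tfrac{\beta_{ij}}{d_j}\Big)\quad\text{in }M,$$
because $(\rho_i,0)\in K$. The numbers $\beta_{ij}/2$ are integers and each $d_j$ divides $128$, so by (8) this element, call it $\zeta_i$, is in $\gamma_3(H)$. Also $B_i^{d_i}=(\tau_i,\frac12)=(0,\frac12)$ in $M$. Altogether
$$X_i^{d_i}=\zeta_i\prod_jB_j^{-\beta_{ij}},\quad\zeta_i\in\gamma_3(H)\text{ central};\qquad B_i^{d_i}=(0,\tfrac12)\in\gamma_3(H).\tag{9}$$

**Step 3: the element $w$ and its nontriviality.** Let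
$$w=\prod_{i<j}[X_i,X_j]^{c_{ij}}=\Big(0,-\sum_{i<j}c_{ij}\frac{\beta_{ij}}{d_id_j}\Big)=\big(0,-\tfrac32\big)=\big(0,\tfrac12\big)\ne1 .$$
Each of the three pairs contributes $-\frac12$.

**Claim.** $w\in\delta_4(H)$.

Put $u_i=X_i-1\in\mathfrak h$. In what follows $\equiv$ means congruence modulo $\mathfrak h^4$. Two rules will be used.

* *Rule 1.* If $d_i\mid c$, then $cu_i\in\mathfrak h^2$. We may take $c>0$. By (9), $X_i^c\in\gamma_2(H)$, so $X_i^c-1\in\mathfrak h^2$; and $X_i^c-1=cu_i+\sum_{s\ge2}\binom csu_i^s$ by (3).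
* *Rule 2.* For $g,h\in\gamma_2(H)$, $gh-1\equiv(g-1)+(h-1)$, hence $g^m-1\equiv m(g-1)$ for $m\in\mathbb Z$. This is (1), since $(g-1)(h-1)\in\mathfrak h^4$.

**Step 4: linearize the commutators.** The aim is
$$w-1\equiv\sum_{i\ne j}c_{ij}u_iu_j .$$
By Rule 2, $w-1\equiv\sum_{i<j}c_{ij}([X_i,X_j]-1)$, and by (2), $[X_i,X_j]-1=X_i^{-1}X_j^{-1}(u_iu_j-u_ju_i)$. Each of $64,128,256$ is divisible by the two numbers $d_i,d_j$ belonging to it. So by Rule 1, $c_{ij}(u_iu_j-u_ju_i)=(c_{ij}u_i)u_j-u_j(c_{ij}u_i)\in\mathfrak h^3$. As $X_i^{-1}X_j^{-1}-1\in\mathfrak h$, the factor $X_i^{-1}X_j^{-1}$ may be dropped. Since $c_{ji}=-c_{ij}$, the sum over $i<j$ becomes the sum over $i\ne j$.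

**Step 5: absorb the coefficient into a power of $X_j$.** The aim is $c_{ij}u_iu_j\equiv u_i(X_j^{c_{ij}}-1)$ for $i\ne j$. Let $c=|c_{ij}|$. By (3),
$$u_i(X_j^c-1)\equiv cu_iu_j+\tfrac c2(c-1)u_iu_j^2 .$$
Here $\frac c2=32,64,128$ for $\{i,j\}=\{1,2\},\{1,3\},\{2,3\}$, which is divisible by $d_{\min(i,j)}=8,8,32$ respectively. By Rule 1, either $\frac c2u_i\in\mathfrak h^2$ or $\frac c2u_j\in\mathfrak h^2$, and in both cases $\frac c2u_iu_j^2\in\mathfrak h^4$. So $u_i(X_j^c-1)\equiv cu_iu_j$. If $c_{ij}<0$, use that $X_j^c\in\gamma_2(H)$ (as $d_j\mid c$), so $X_j^{-c}-1\equiv-(X_j^c-1)$ by Rule 2.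

**Step 6: insert the power relations.** The aim is to express $w-1$ through the elements $u_i(B_l-1)$. We have $X_j^{c_{ij}}=(X_j^{d_j})^{e_{ij}}$ with $e_{ij}=c_{ij}/d_j=d_i/(2\beta_{ij})$. These are integers:
$$e_{12}=2,\quad e_{13}=1,\quad e_{21}=-8,\quad e_{23}=2,\quad e_{31}=-16,\quad e_{32}=-8 .$$
By (9) and Rule 2, $X_j^{c_{ij}}-1\equiv e_{ij}\big((\zeta_j-1)-\sum_l\beta_{jl}(B_l-1)\big)$, and $u_i(\zeta_j-1)\in\mathfrak h\cdot\mathfrak h^3=\mathfrak h^4$. So Steps 4 and 5 give
$$w-1\equiv\sum_{i,l}m_{il}\,u_i(B_l-1),\qquad m_{il}=-\sum_{j\ne i}\frac{d_i\beta_{jl}}{2\beta_{ij}} .\tag{10}$$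
The rows are $m_{1l}=-2\beta_{2l}-\beta_{3l}$, $m_{2l}=8\beta_{1l}-2\beta_{3l}$, $m_{3l}=16\beta_{1l}+8\beta_{2l}$, that is
$$(m_{il})=\begin{pmatrix}8&8&-16\\8&32&32\\-16&32&128\end{pmatrix}.$$

**Step 7: every term of (10) is in $\mathfrak h^4$.** Each $m_{il}$ is divisible by $d_i$ or by $d_l$: row $1$ by $d_1=8$; $m_{21}$ and $m_{31}$ by $d_1$; $m_{22},m_{23},m_{32}$ by $d_2=32$; $m_{33}$ by $d_3=128$. If $d_i\mid m_{il}$, then $m_{il}u_i\in\mathfrak h^2$ by Rule 1, so $m_{il}u_i(B_l-1)\in\mathfrak h^2\mathfrak h^2$. If $d_l\mid m_{il}$, then $m_{il}(B_l-1)\equiv B_l^{m_{il}}-1$ by Rule 2, and $B_l^{m_{il}}\in\gamma_3(H)$ by (9), so $m_{il}(B_l-1)\in\mathfrak h^3$ and $m_{il}u_i(B_l-1)\in\mathfrak h^4$. Hence $w-1\in\mathfrak h^4$, and the claim is proved. $\square$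

**Why three indices and not two.** The smaller group with $i\in\{1,2\}$ only, $d=(8,32)$, $\beta_{12}=2$, is the first thing one would try. All computations go through up to (10), and $w=[X_1,X_2]^{64}=(0,-\frac12)\ne1$. But now $m_{11}=-d_1\beta_{21}/(2\beta_{12})=d_1/2=4$ is not divisible by $d_1$, and likewise $m_{22}=d_2/2=16$; the off-diagonal entries are $0$. So Step 7 breaks at the diagonal terms $4u_1(B_1-1)$ and $16u_2(B_2-1)$. With $k$ indices the diagonal entry is $m_{ii}=-\sum_{j\ne i}d_i\beta_{ji}/(2\beta_{ij})=(k-1)d_i/2$, which asks for $k$ odd. And $w=(0,-\frac12\cdot\frac{k(k-1)}2)$ is nontrivial only if $\frac{k(k-1)}2$ is odd. Among $k=1,2,3$ only $k=3$ meets both demands.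

**Proof of Theorem A.** Apply Theorem B to this $H$, with $r=4$ and $n=4$. As $\delta_4(H)/\gamma_4(H)=\delta_4(H)\ne1$, we get for each $N\ge2$ a $5$-generator group $G_N$ with $G_N/G_N'\cong\mathbb Z^5$ and $\delta_j(G_N)\ne\gamma_j(G_N)$ for $3N<j\le4N$. For $N=2$ these are $j=7,8$. For $N\ge3$ we have $3(N+1)+1\le4N+1$, so each interval $(3N,4N]$ is followed by the next without a gap, and together they cover all $j\ge10$. So for arbitrarily large $j$ there are groups with abelianization $\mathbb Z^5$ and $\delta_j\ne\gamma_j$, and no $n_0(\mathbb Z^5)$ exists. $\square$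

## Prefix-free words: proof of Theorem C(a)

To get all $j$ from a single group, one would first try to keep one letter $t$ and impose the relations on $y_1(t^{N-1}),\dots,y_r(t^{N-1})$ for all $N\ge2$ at once. The detectors no longer fit. By Proposition 1(a), $\pi_{t^2}$ (the detector for $N=3$) sends $y_i(t)$ to the function $h_i^{\mu_t}$, with value $h_i^q$ at $t^q$. At $q=-1$ the relations would have to hold for $(h_1^{-1},\dots,h_r^{-1})$, and we saw that they need not. The trouble is that $t$ is a prefix of $t^2$. Proposition 1(a) also shows the cure: if no word of our family is a prefix of another, then $\pi_W$ sends the $y_i$ of all the *other* words to $1$, and the trivial tuple satisfies every relation.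

*Proof of Theorem C(a).* **Step 1: reductions.** As in Theorem B, by Fact 4 we may assume $\gamma_n(H)=1$. We check that the windows cover. For $N\ge n-1$ we have $(n-1)(N+1)+1\le nN+1$, so the intervals $((n-1)N,nN]$ with $N\ge n-1$ leave no gaps, and they cover all $j>(n-1)^2$. Here $n-1\ge2$, so only $N\ge2$ occurs. Thus it is enough to find one group in which the embedding holds for every $N\ge2$ and $(n-1)N<j\le nN$.

**Step 2: define $\mathcal G$.** Let $S=\{t,c\}$ and $W_N=t^{N-2}c$ for $N\ge2$, so $|W_N|=N-1$. Let
$$\mathcal G=F/\langle\langle\rho(y_1(W_N),\dots,y_r(W_N)):\rho\in R,\ N\ge2\rangle\rangle .$$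
All $y_i(W_N)$ lie in $F'$, so $\mathcal G/\mathcal G'\cong F/F'\cong\mathbb Z^{r+2}$.

**Step 3: all detectors factor through $\mathcal G$.** Fix $N$. The letter $c$ occurs in each word only as the last letter, so no $W_{N'}$ with $N'\ne N$ is a prefix of $W_N$. By Proposition 1(a), $\pi_{W_N}$ sends all $y_i(W_{N'})$ with $N'\ne N$ to $1$, and sends $y_i(W_N)$ to the constant $h_i$. In both cases every $\rho\in R$ is satisfied. So $\pi_{W_N}$ factors through $\mathcal G$, and Lemma 2, applied with $W=W_N$ for each $N\ge2$, finishes the proof. $\square$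

## Generators of finite order: proof of Theorem C(b)

Now $h_i^q=1$ for all $i$, and we want $\mathcal G/\mathcal G'\cong(\mathbb Z/q)^{r+3}$. So we add the relators $s^q$ ($s\in S$) and $a_i^q$. The detector must respect $s^q=1$, which means that $\Phi$ has to be replaced by $\bar\Phi=\Phi/\langle\langle s^q:s\in S\rangle\rangle$. For this $h_i^{\mu_W}$ must be a function on $\bar\Phi$. As $h_i^q=1$, only $\mu_W$ modulo $q$ matters. But with the words $t^{N-2}c$ this fails for even $q$: the elements $t^qc$ and $c$ have the same image in $\bar\Phi$, while $\mu_{ttc}(t^qc)=\binom q2\not\equiv0=\mu_{ttc}(c)$ modulo $q$. The obstruction comes from the terms $\binom qkX_t^k$, $k\ge2$, of $(1+X_t)^q$. Words without equal adjacent letters do not see them.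

*Proof of Theorem C(b).* **Step 1: define $\mathcal G$.** We may again assume $\gamma_n(H)=1$; passing to $H/\gamma_n(H)$ keeps $h_i^q=1$. Let $S=\{s_1,s_2,s_3\}$. For $N\ge2$ let $W_N$ be the alternating word $s_1s_2s_1\cdots$ of length $N-2$ followed by $s_3$. Then $|W_N|=N-1$, no $W_N$ is a prefix of another one ($s_3$ occurs only as last letter), and no $W_N$ has two equal adjacent letters. Let
$$\mathcal G=F/\langle\langle s^q\ (s\in S),\ a_i^q,\ \rho(y_1(W_N),\dots,y_r(W_N))\ (\rho\in R,\ N\ge2)\rangle\rangle .$$
The last relators lie in $F'$, so $\mathcal G/\mathcal G'\cong(\mathbb Z/q)^{r+3}$.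

**Step 2: $\mu_W$ modulo $q$ is a function on $\bar\Phi$, for $W=W_N$.** Let $I\subset(\mathbb Z/q)\langle\langle X_s\rangle\rangle$ be the two-sided ideal of series all of whose monomials contain some $X_sX_s$, $s\in S$. Under the Magnus map followed by reduction,
$$\Phi\to\big((\mathbb Z/q)\langle\langle X_s\rangle\rangle/I\big)^\times,\qquad s^q\mapsto(1+X_s)^q=1+qX_s=1,$$
so this homomorphism factors through $\bar\Phi$. The monomial belonging to $W$ contains no $X_sX_s$, so its coefficient is well defined modulo $I$, and it equals $\mu_W$ modulo $q$.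

**Step 3: the detector over $\bar\Phi$.** View $H^{\bar\Phi}$ as the subgroup of $H^\Phi$ of functions that factor through $\bar\Phi$; it is invariant under $\Phi$. By Step 2 and $h_i^q=1$, the function $h_i^{\mu_W}$ lies in $H^{\bar\Phi}$, so $\pi_W(F)\subset H^{\bar\Phi}\rtimes\Phi$. The kernel of $\Phi\to\bar\Phi$ acts trivially on $H^{\bar\Phi}$: if $p$ is in the kernel, $g(pq')=g(q')$ for all $q'\in\Phi$. So there is a surjection $H^{\bar\Phi}\rtimes\Phi\to H^{\bar\Phi}\rtimes\bar\Phi$. Composing it with $\pi_W$ we get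
$$\bar\pi_W:F\to H^{\bar\Phi}\rtimes\bar\Phi .$$

**Step 4: $\bar\pi_W$ factors through $\mathcal G$ and satisfies Lemma 2.** It kills $s^q$ by definition of $\bar\Phi$, and $a_i^q$ because $h_i^{\mu_W}$ has $q$-th power $1$ pointwise. It kills the remaining relators exactly as in Theorem C(a): by Proposition 1(a) it sends $y_i(W_{N'})$ to $1$ for $N'\neq N$ and $y_i(W_N)$ to the constant $h_i$. So $\bar\pi_W$ induces $\pi:\mathcal G\to H^{\bar\Phi}\rtimes\bar\Phi$, and $\pi\theta$ sends each $u\in H$ to the constant function $u$. Moreover $\gamma_j(\bar\pi_W(F))$ is the image of $\gamma_j(\pi_W(F))$, which for $j>(n-1)N$ lies in $\Phi$ by Proposition 1(b). So $\gamma_j(\pi(\mathcal G))\subset\bar\Phi$. Lemma 2 with $B=H^{\bar\Phi}$, $Q=\bar\Phi$ applies for every $N\ge2$, and the windows cover all $j>(n-1)^2$ as in (a). $\square$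

**A quotient $\bar H$ of $H$ with torsion generators.** To use Theorem C(b) we need a version of the group $H$ above in which the generators have finite order. First, $x^{256}$ centralizes $M$. For $v=\sum_i(p_ia_i+q_ib_i)\in V$ put $\kappa=\xi^{256}v-v=\sum_ip_i\,256\,b_i=\sum_ip_i\frac{256}{d_i}\tau_i$. The numbers $256/d_i=32,8,2$ are even, so $\kappa\in2L$, and $\omega(v,\kappa)\in2\mathbb Z$ by $\omega(V,L)\subset\mathbb Z$. Therefore
$$(\xi^{256}v,z)=(v+\kappa,z)=(v,z)\big(\kappa,-\tfrac12\omega(v,\kappa)\big)\in(v,z)K .$$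
So $x^{256}$ is central in $H$. Let $\bar H=H/\langle x^{256}\rangle$. Since $\langle x^{256}\rangle\cap M=1$ and $w\in M$, the image of $w$ in $\bar H$ is nontrivial; it lies in $\delta_4(\bar H)$, and $\gamma_4(\bar H)=1$. Moreover
$$128d_ia_i=128\rho_i-\sum_j\frac{128\beta_{ij}}{d_j}\tau_j\in L,$$
so $(128d_ia_i,0)\in K$, that is, $X_i^{128d_i}=1$. Since $128d_i=2^{10},2^{12},2^{14}$ and $x$ has order dividing $2^8$ in $\bar H$, all four generators of $\bar H$ have order dividing $2^{14}$.

## Which abelianizations, which indices: proof of Corollary D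

**(1)** Apply Theorem C with $n=4$, $r=4$, $(n-1)^2=9$: part (a) to $H$ gives a $6$-generator group with abelianization $\mathbb Z^6$, and part (b) to $\bar H$ with $q=2^{14}$ gives a $7$-generator group with abelianization $(\mathbb Z/2^{14})^7$. In both, $\delta_j\ne\gamma_j$ for all $j\ge10$.

**(2)** We show that failure passes from $A$ to $A\oplus B$ for $B$ finitely generated abelian. For a group $G$ with $G/G'\cong A$, the group $G\times B$ has abelianization $A\oplus B$. We have $\delta_j(G\times B)\supseteq\delta_j(G)$, and $\gamma_j(G\times B)=\gamma_j(G)$ for $j\ge2$. So $\delta_j(G)\ne\gamma_j(G)$ implies $\delta_j(G\times B)\ne\gamma_j(G\times B)$ for $j\ge2$. The statement fails for $\mathbb Z^5$ by Theorem A and for $(\mathbb Z/2^{14})^7$ by (1), hence for every finitely generated abelian $A$ having one of them as a direct factor. Cyclic $A$ was treated in the section on powers of the augmentation ideal.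

**(3)** N. Gupta (*The dimension subgroup conjecture*, Bull. London Math. Soc. 22 (1990), 453–456) proved that for each $n\ge4$ there is a finite $2$-group $P_n$ with $\delta_n(P_n)\ne\gamma_n(P_n)$. Take the direct product of the following groups: the first group in (1), which has $\delta_j\ne\gamma_j$ for $j\ge10$ and also for $j=7,8$ (the window for $N=2$ in the proof of Theorem C(a)); the group $H$, for $j=4$; and $P_5,P_6,P_9$. In a direct product, $\delta_j$ contains the $\delta_j$ of each factor, while $\gamma_j$ is the product of the $\gamma_j$ of the factors. So if $\delta_j\neq\gamma_j$ in one factor, then $\delta_j\ne\gamma_j$ in the product. This covers $j=4,5,6,7,8,9$ and all $j\ge10$. That $\delta_j=\gamma_j$ for $j\le3$ in every group is classical; see Passi, *Group Rings and Their Augmentation Ideals*, LNM 715. Only this item uses Gupta's theorem. $\square$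

**Remark (all primes; depends on a cited theorem).** Bartholdi and Mikhailov (*Group and Lie algebra filtrations and homotopy groups of spheres*, J. Topology 16 (2023)) showed that for every prime $p$ some dimension quotient $\delta_n(H)/\gamma_n(H)$ has $p$-torsion. Let $w$ represent an element of order $p$ in it. Only finitely many elements of $H$ are needed to witness $w\in\delta_n$ and $w^p\in\gamma_n$. In the subgroup $H_0$ that they generate together with $w$, we still have $w\in\delta_n(H_0)$ and $w^p\in\gamma_n(H_0)$, and $w\notin\gamma_n(H_0)$ because $\gamma_n(H_0)\subset\gamma_n(H)$. So $H$ may be taken finitely generated. Here $n\ge3$ by Fact 3. Theorem C(a) then gives, for every prime $p$, one finitely generated group with free abelian abelianization and $p$-torsion in $\delta_j/\gamma_j$ for all large $j$.
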